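
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title[Stable degeneracy of curves on del Pezzo surfaces]{Stable degeneracy of curves on del Pezzo surfaces:\\ the generalized Kleppe--Ellia conjecture}


\begin{abstract}
Let $C$ be a smooth curve on a smooth del Pezzo surface $S_n\subset\mathbb P^n$ of degree $n$. The generalized Kleppe--Ellia conjecture predicts that, under a numerical condition, linear normality and a bound on the degree, every small deformation of $C$ in $\mathbb P^n$ lies on a deformation of $S_n$. We show that for $n\ge 4$ the conjecture holds exactly when $n=9$. The counterexamples for $4\le n\le 8$ come from deforming the abstract curve together with special line bundles: pencils for $n\ge5$, and a square root of $K_C(-Z)$ with $\deg Z=2$ for $n=4$. In the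 positive direction we prove, for $n\ge4$, stable containment whenever $C+2K_{S_n}$ is nef and big, and we decide the conjecture for all curves that meet every line of $S_n$ at least twice. The case $n=3$ is not treated.
\end{abstract}


\section{The question and the answer}

\subsection{Stable degeneracy}
We work over an algebraically closed field $k$ of characteristic $0$. Consider a flag $C\subset S\subset X$ of projective schemes. When $C$ moves in $X$, does it take $S$ along? If every small deformation $C'$ of $C$ in $X$ is contained in a deformation $S'$ of $S$ in $X$, then $C$ is called \emph{stably degenerate}, or \emph{stably contained in} $S$.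

We study this for $X=\mathbb P^n$ and $S=S_n\subset\mathbb P^n$ a smooth del Pezzo surface of degree $n\ge3$, embedded by its anticanonical system. So $S_3$ is a cubic surface, $S_4$ is a complete intersection of two quadrics in $\mathbb P^4$, and $S_9$ is the plane embedded by cubics; always $3\le n\le 9$. Let $N_S=N_{S/\mathbb P^n}$ and $N_S(-C)=N_S\otimes\mathcal O_S(-C)$. We shall see that $H^1(N_S)=0$. Hence $[S]$ is a smooth point of $\operatorname{Hilb}(\mathbb P^n)$, and it lies on a unique irreducible component, which we call $\mathcal H_S$.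

\begin{definition}
The curve $C\subset S_n$ is \emph{stably degenerate} if some open neighborhood of $[C]$ in $\operatorname{Hilb}(\mathbb P^n)$ consists of curves that lie on surfaces parametrized by $\mathcal H_S$.
\end{definition}

One could ask in addition that the surfaces be close to $S$. This does not affect the results below. Whenever we prove that $C$ is stably degenerate, the surfaces can be taken in any prescribed neighborhood of $[S]$. Whenever we prove that it is not, even the weaker property of the definition fails.

A curve $C\subset\mathbb P^n$ is \emph{linearly normal} if $H^1(\mathcal I_C(1))=0$. We say that $C$ is \emph{general in $[C]$} if it is a general member of the family of curves on $S_n$ with class $[C]\in\operatorname{Pic}S_n$.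

\begin{conjecture}[generalized Kleppe--Ellia conjecture, posed in \cite{Source}]\label{conj}
Let $C\subset S_n\subset\mathbb P^n$ be a smooth connected curve on a smooth del Pezzo surface of degree $n\ge3$. Then $C$ is stably degenerate if
\begin{enumerate}
\item[(1)] $\chi(N_S(-C))\ge0$,
\item[(2)] $C$ is linearly normal,
\item[(3)] $\deg C>9$ if $n=3$ and $\deg C>2n$ if $n\ge4$, and $C$ is general in $[C]\in\operatorname{Pic} S_n$.
\end{enumerate}
\end{conjecture}

For $n=3$ this is the Kleppe--Ellia conjecture. There (1) reads $g\ge3d-18$, where $d$ and $g$ are the degree and the genus of $C$. It is known to hold if $H^1(\mathcal I_C(3))=0$, or if $H^1(\mathcal I_C(3))\neq0$ and $g\gg d$, or if $H^1(\mathcal I_C(2))=0$.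

\subsection{What the hypotheses measure}\label{ss:meaning}
Condition (1) is a dimension count. Every component of $\operatorname{Hilb}(\mathbb P^n)$ through $[C]$ has dimension at least $\chi(N_{C/\mathbb P^n})$. The surfaces near $S$ form a family of dimension $\chi(N_S)=n^2+10$, and on each of them the curves of degree $d$ and genus $g$ form families of dimension $\chi(N_{C/S})=d+g-1$ (Section~\ref{s:prelim}). The sequence $0\to N_{C/S}\to N_{C/\mathbb P^n}\to N_S|_C\to0$ gives
\[
\bigl(\chi(N_S)+\chi(N_{C/S})\bigr)-\chi(N_{C/\mathbb P^n})=\chi(N_S)-\chi(N_S|_C)=\chi(N_S(-C)).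
\]
So (1) says that the pairs of a surface near $S$ and a curve on it form a family at least as large as the expected dimension of the Hilbert scheme. If (1) fails, there are too few curves on del Pezzo surfaces to fill a neighborhood of $[C]$. Condition (2) says that the complete system $|\mathcal O_C(1)|$ is cut out by hyperplanes, so that $C$ is not the isomorphic projection of a nondegenerate curve in $\mathbb P^{n+1}$. For $n\ge4$ the bound $d>2n$ implies that $C$ and $S$ lie on the same quadrics, and therefore that $C$ determines $S$.

With these obstacles removed, one might guess that $C$ is stably degenerate. What the count overlooks is that $\chi(N_{C/\mathbb P^n})$ is only a lower bound. The line bundle $L=\mathcal O_C(1)$ has $h^1(L)=h^0(K_C-L)$, and the sections of $K_C-L$ can cost fewer conditions than expected: because they are products of a few sections of simpler bundles, or because $K_C-L$ is nearly a square root of $K_C$. Then $(C,L)$ may deform in a family much larger than expected. Both possibilities occur below.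

\subsection{Results}
Let $H=-K_S$. A \emph{line} on $S_n$ is a $(-1)$-curve. A \emph{conic class} $f$ is the class of a base-point-free pencil whose general member is a smooth rational curve, with $f^2=0$ and $f\cdot H=2$. The numbers $b,r,m$ below are integers.

\begin{theorem}\label{thm:A}
In each of the following three cases smooth connected members exist, and every smooth connected member fails to be stably degenerate.
\begin{enumerate}
\item[(i)] $C\in|2H+bf|$ on $S_n$, where $5\le n\le8$, $f$ is a conic class and $b\ge2$. Here $(2)$ and the degree bound in $(3)$ hold, and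
\[\chi(N_S(-C))=10-2n+(n-6)b,\]
so $(1)$ holds for $n=8$, $b\ge3$ and for $n=7$, $b\ge4$.
\item[(ii)] $S_n$ is the blow-up of $\mathbb P^1\times\mathbb P^1$ at $r+m$ general points, $r\ge0$, $m\ge1$, $n=8-r-m\ge4$, with exceptional curves $e_1,\dots,e_r,E_1,\dots,E_m$, and
\[C\in\Bigl|(5,4+b)-2\sum e_j-\sum E_i\Bigr|,\qquad b\ge2.\]
Here $(2)$ and the degree bound in $(3)$ hold, and $\chi(N_S(-C))=(n-4)(2b-1)-2m$. So with $m=1$ condition $(1)$ holds for $n=5,6,7$ and all $b\ge2$.
\item[(iii)] $C\in|3H+2E|$ on any $S_4$, where $E$ is any line. Here $d=14$, $g=16$, $\chi(N_S(-C))=0$, and $(1)$, $(2)$ and the degree bound in $(3)$ hold.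
\end{enumerate}
\end{theorem}

In particular the general member is not stably degenerate. The simplest case of (i) is bidegree $(4,7)$ on $\mathbb P^1\times\mathbb P^1\subset\mathbb P^8$, with $d=22$, $g=18$, $\chi=0$. The smallest case of (ii) with $n=5$ has $d=17$, $g=18$, $\chi=1$.

\begin{theorem}\label{thm:B}
Let $4\le n\le9$ and let $C\subset S_n$ be a smooth connected curve with $C-2H$ nef and big. Then $H^1(N_{S/\mathbb P^n}(-C))=0$, and $C$ is stably degenerate. In particular Conjecture~\ref{conj} holds for $n=9$.
\end{theorem}

\begin{theorem}\label{thm:C}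
Let $n\ge4$ and let $C\subset S_n$ satisfy $(1)$, $(2)$, $(3)$. Then $C\cdot E\ge1$ for every line $E$. If $C\cdot E\ge2$ for every line $E\subset S_n$, then $C$ is stably degenerate, unless $n\in\{7,8\}$ and $C\sim2H+bf$ with $f$ a conic class; in that case $C$ is not stably degenerate.
\end{theorem}

\begin{corollary}
Conjecture~\ref{conj} is false for every $n\in\{4,5,6,7,8\}$ and true for $n=9$. Every counterexample with $n\in\{4,5,6\}$ has $C\cdot E=1$ for some line $E$.
\end{corollary}

\begin{proof}
Use Theorem~\ref{thm:A}(iii) for $n=4$, (ii) with $m=1$ for $n=5,6,7$, (i) for $n=8$ (and again for $n=7$), and Theorem~\ref{thm:B} for $n=9$. The last sentence follows from Theorem~\ref{thm:C}.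
\end{proof}

We do not settle the case $n=3$. Nor do we classify, for $n\ge4$, the stably degenerate curves among those with $C\cdot E=1$ for some line $E$.

The two halves can be compared on $D=C-2H$. In (i), $D=bf$ is nef but not big. In (ii) and (iii), $D$ equals $(1,b)+\sum E_i$ and $H+2E$, respectively. It is big, being the sum of a nef and big class and an effective one, but it is not nef: $D\cdot E_i=-1$ and $D\cdot E=-1$. So neither hypothesis of Theorem~\ref{thm:B} can be dropped.

Throughout, $L=\mathcal O_C(1)$ and $h=h^1(L)$. Line bundles on curves are written additively, so that $jB$ means $B^{\otimes j}$. We write $(a,b)$ for classes on $\mathbb P^1\times\mathbb P^1$ and for their pullbacks to blow-ups; then $(a,b)\cdot(a',b')=ab'+a'b$.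

\section{The simplest example: bidegree $(4,7)$ in $\mathbb P^8$}\label{s:example}

Let $S=\mathbb P^1\times\mathbb P^1\subset\mathbb P^8$ be embedded by $H=(2,2)$, and let $C\in|(4,7)|$ be smooth. Then $d=8+14=22>16$, $g=3\cdot6=18$, and $H^1(S,H-C)=H^1((-2,-5))=0$ by the K\"unneth formula, which is linear normality (see Lemma~\ref{lem:numbers}). The formula for $\chi$ in that lemma gives $\chi(N_S(-C))=64-8+12+6\cdot18-8\cdot22=0$. So $C$ satisfies (1) and (2) and the degree bound, with equality in (1). The surfaces near $S$ form a family of dimension $8^2+10=74$ and $\dim|(4,7)|=5\cdot8-1=39$, so curves of this kind lying on surfaces near $S$ form a family of dimension at most $113$. This equals $\chi(N_{C/\mathbb P^8})=9\cdot22+5\cdot(1-18)$.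

Now forget the surface. The curve $C$ has a pencil $B_0=(0,1)|_C$, of degree $4$. Since $K_C=(2,5)|_C$,
\[
L=(2,2)|_C=K_C-3B_0 .
\]
By K\"unneth, $(0,j)-C=(-4,j-7)$ has no $H^0$ or $H^1$ for $j\le3$. So $h^0(jB_0)=h^0(S,(0,j))=j+1$ for $1\le j\le3$, and $h^1(L)=h^0(3B_0)=4$.

The point is that these four sections do not have to be imposed: they are the cubic monomials in the two sections of $B_0$. Let $(X,B)$ be any deformation of $(C,B_0)$ with $h^0(B)=2$. Products of nonzero sections are nonzero, and every binary cubic form is a product of linear forms, so $h^0(3B)\ge4$. By semicontinuity equality holds near $(C,B_0)$. Hence $K_X-3B$ has degree $22$ and $22+1-18+4=9$ sections, and it embeds $X$ in $\mathbb P^8$ near $C$.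

How many pairs $(X,B)$ are there? A map of degree $4$ from a curve of genus $18$ to $\mathbb P^1$ has $2g+6=42$ branch points, which suggests $42-3=39$ parameters. Lemma~\ref{lem:det} gives the lower bound $2g+3=39$. Adding $\dim PGL_9=80$ we find curves in $\mathbb P^8$ near $C$ in a family of dimension at least $119$, against at most $113$ on surfaces near $S$. So most of them lie on no such surface.

The naive count asks that $K_C-L$ have four sections, which is $9\cdot4=36$ conditions on the $(4g-3)$-dimensional family of pairs $(X,L)$. This leaves $69-36=33=113-80$. Asking instead that $B$ have two sections costs only $2(g-3)=30$ conditions and yields the same $h^1(L)$.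

For the argument to be complete we need to know that each pair $(X,L)$ comes from finitely many $B$, and we need a precise passage from dimension counts to stable degeneracy. This is done next.

\section{Preliminaries}\label{s:prelim}

\subsection{Standard facts on del Pezzo surfaces}\label{ss:facts}
\begin{itemize}
\item $S_n$ is either $\mathbb P^1\times\mathbb P^1$ (with $n=8$) or the blow-up of $\mathbb P^2$ at $9-n$ distinct points, no three of them collinear. If $\Gamma\subset S_n$ is irreducible and $\Gamma^2<0$, then $-2\le2p_a(\Gamma)-2=\Gamma^2-\Gamma\cdot H\le-2$. So $\Gamma^2=-1$, $\Gamma\cdot H=1$ and $\Gamma$ is a line.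
\item $H$ is very ample, $h^0(H)=n+1$, and $H^i(S,jH)=0$ for $i>0$, $j\ge0$. Moreover $H^1(S,-A)=0$ for $A$ nef and big (Kawamata--Viehweg vanishing; for ample $A$ this is Kodaira vanishing), and $H^0(S,-A)=0$.
\item $H^1(\mathcal I_S(1))=H^1(\mathcal I_S(2))=0$, and for $n\ge4$ the ideal of $S$ is generated by quadrics. Both statements pass to $S$ from a smooth hyperplane section, an elliptic normal curve of degree $n$. Hence for $n\ge4$ and some $q$,
\begin{equation}\label{eq:quadrics}
\mathcal O_S^{\oplus q}\twoheadrightarrow N_S^\vee(2H),\qquad N_S\hookrightarrow\mathcal O_S(2H)^{\oplus q}.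
\end{equation}
\end{itemize}
A sum of a very ample and a base-point-free class is very ample, and by Bertini its general member is smooth and connected.

\begin{lemma}\label{lem:numbers}
We have $h^0(N_S)=n^2+10$ and $H^1(N_S)=H^2(N_S)=0$. Let $C\subset S$ be a smooth connected curve of degree $d$ and genus $g$. Then $C^2=2g-2+d$, $K_C=(C-H)|_C$ and
\begin{gather}
\chi(N_S(-C))=n^2-n+12+(n-2)g-nd,\label{eq:chi}\\
H^1(\mathcal I_C(1))\cong H^1(S,H-C),\qquad h=h^1(L)=h^0(S,C-2H).\label{eq:h}
\end{gather}
If $C$ is linearly normal and $d>n$, then $h^0(L)=n+1$, $h=g-d+n$ and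
\begin{equation}\label{eq:star}
\chi(N_S(-C))=n+12-2d+(n-2)h.
\end{equation}
\end{lemma}

\begin{proof}
The Euler sequence $0\to\mathcal O_S\to\mathcal O_S(1)^{n+1}\to T_{\mathbb P^n}|_S\to0$ gives $h^0(T_{\mathbb P^n}|_S)=(n+1)^2-1=n^2+2n$ and $h^1=h^2=0$. By Riemann--Roch $\chi(T_S)=(7K_S^2-5c_2)/6=(7n-5(12-n))/6=2n-10$, and $h^2(T_S)=h^0(\Omega_S(-H))\le h^0(\Omega_S)=0$. The sequence $0\to T_S\to T_{\mathbb P^n}|_S\to N_S\to0$ then gives $H^1(N_S)=H^2(N_S)=0$ and $h^0(N_S)=n^2+2n-(2n-10)$.

Adjunction gives $K_C=(C-H)|_C$ and $C^2=2g-2+d$. Since $N_S$ has rank $n-2$ and $c_1(N_S)=(n+1)H-H=nH$,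
\[
\chi(N_S(-C))=\chi(N_S)-\chi(N_S|_C)=n^2+10-\bigl(nd+(n-2)(1-g)\bigr),
\]
which is \eqref{eq:chi}. The first part of \eqref{eq:h} follows from $0\to\mathcal I_S(1)\to\mathcal I_C(1)\to\mathcal O_S(H-C)\to0$, as $H^1(\mathcal I_S(1))=0$ and $H^2(\mathcal I_S(1))=H^1(\mathcal O_S(1))=0$. For the second, $h^1(L)=h^0(K_C-L)=h^0(\mathcal O_C(C-2H))$, and $H^0(S,-2H)=H^1(S,-2H)=0$.

If $d>n$, then $C$ lies in no hyperplane, since a hyperplane section of $S$ has degree $n$. With linear normality $h^0(L)=n+1$, so $h=n+1-(d+1-g)$. Substituting $g=h+d-n$ in \eqref{eq:chi} gives \eqref{eq:star}.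
\end{proof}

\subsection{Curves on varying del Pezzo surfaces}
Let $U\subset\operatorname{Hilb}(\mathbb P^n)$ be the set of all smooth anticanonically embedded del Pezzo surfaces of degree $n$.

\begin{lemma}\label{lem:U}
The set $U$ is open, and as an open subscheme of $\operatorname{Hilb}(\mathbb P^n)$ it is smooth of dimension $n^2+10$. The locus $\Sigma_{d,g}$ of smooth connected curves of degree $d>0$ and genus $g$ that lie on some surface in $U$ satisfies $\dim\Sigma_{d,g}\le n^2+9+d+g$.
\end{lemma}

\begin{proof}
Let $S\in U$. A surface near $S$ is smooth and nondegenerate. The nowhere vanishing section of $\omega_S(1)\cong\mathcal O_S$ extends to nearby fibers, because $H^1(\mathcal O_S)=0$, and stays nowhere vanishing there. So $\mathcal O(1)$ is still anticanonical, and the system of hyperplane sections is complete since $h^0(-K)=n+1$. Thus $U$ is open, and smoothness and dimension follow from Lemma~\ref{lem:numbers}. If $C$ lies on $S\in U$, then $\deg N_{C/S}=2g-2+d>2g-2$, so $h^0(N_{C/S})=d+g-1$. Hence the relative Hilbert scheme of such curves over $U$ has dimension at most $n^2+10+d+g-1$,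 and $\Sigma_{d,g}$ is its image.
\end{proof}

The next lemma shows that for $n\ge4$ and $d>2n$ a surface in $\mathcal H_S$ containing a curve near $C$ cannot be a degenerate member of $\mathcal H_S$.

\begin{lemma}\label{lem:far}
Let $n\ge4$ and let $C\subset S$ be a smooth connected curve with $d>2n$. There is an open neighborhood $W$ of $[C]$ in $\operatorname{Hilb}(\mathbb P^n)$ such that every member of $\mathcal H_S$ that contains a curve in $W$ belongs to $U$.
\end{lemma}

\begin{proof}
First we show that $S$ is the only member of $\mathcal H_S$ containing $C$. Let $S_0\in\mathcal H_S$ contain $C$. For $S'$ near $S$ we have $H^i(\mathcal O_{S'}(2))=0$ for $i>0$, so $h^0(\mathcal I_{S'}(2))\ge\binom{n+2}2-\chi(\mathcal O_S(2))=h^0(\mathcal I_S(2))$; the equality uses $H^1(\mathcal I_S(2))=0$. As $\mathcal H_S$ is irreducible, semicontinuity gives $h^0(\mathcal I_{S_0}(2))\ge h^0(\mathcal I_S(2))$. On the other hand a quadric containing $C$ contains $S$; otherwise $2H-C$ would be effective, although $(2H-C)\cdot H=2n-d<0$. So $H^0(\mathcal I_{S_0}(2))\subset H^0(\mathcal I_C(2))=H^0(\mathcal I_S(2))$,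 and equality holds. Since quadrics cut out $S$ scheme-theoretically, $S_0\subset S$, and $S_0=S$ as the Hilbert polynomials agree.

Now let $F\subset\operatorname{Hilb}(\mathbb P^n)\times\mathcal H_S$ be the closed set of pairs $(C',S')$ with $C'\subset S'$. The set of pairs in $F$ with $S'\notin U$ is closed, and its image in $\operatorname{Hilb}(\mathbb P^n)$ is closed because $\mathcal H_S$ is proper. It does not contain $[C]$. Let $W$ be its complement.
\end{proof}

\subsection{A criterion}
Subtracting $\dim PGL_{n+1}=n^2+2n$ from the bound in Lemma~\ref{lem:U} we obtain $d+g+9-2n$. This is the threshold which a family of abstract pairs (curve, line bundle) has to exceed.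

\begin{proposition}\label{prop:criterion}
Let $n\ge4$ and let $C\subset S\subset\mathbb P^n$ be smooth, connected and linearly normal, with $d>2n$ and $g\ge2$. Let $T$ be an irreducible variety carrying a family $(X_t,L_t)$ of smooth connected curves of genus $g$ with line bundles of degree $d$ such that
\begin{enumerate}
\item[(a)] $(X_o,L_o)\cong(C,L)$ for some $o\in T$;
\item[(b)] $h^0(L_t)=n+1$ for all $t$;
\item[(c)] each isomorphism class of pairs occurs for only finitely many $t$.
\end{enumerate}
If $\dim T>d+g+9-2n$, then $C$ is not stably degenerate.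
\end{proposition}

\begin{proof}
Shrinking $T$ around $o$ we may assume that all $L_t$ are very ample. By (b), and since $T$ is reduced, the spaces $H^0(L_t)$ form a vector bundle of rank $n+1$ compatible with base change. Let $P\to T$ be the bundle of its projective frames. It is irreducible of dimension $\dim T+n^2+2n$, and a point of $P$ over $t$ is an embedding $X_t\hookrightarrow\mathbb P^n$ by the complete system $|L_t|$. This defines a map $P\to\operatorname{Hilb}(\mathbb P^n)$. Its image contains $[C]$, because $C$ is nondegenerate and linearly normal. Its fibers are finite: a curve $C'\subset\mathbb P^n$ determines the pair $(C',\mathcal O_{C'}(1))$, which by (c) occurs for finitely many $t$, and two embeddings of $X_t$ with the same image differ by one of the finitely many automorphisms of $X_t$.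

Let $Z$ be the closure of the image. It is irreducible, and $\dim Z>n^2+9+d+g\ge\dim\overline{\Sigma_{d,g}}$. So $Z\setminus\overline{\Sigma_{d,g}}$ is open and dense in $Z$. The image contains a dense open subset of $Z$, so every neighborhood of $[C]$ contains points of the image outside $\overline{\Sigma_{d,g}}$. These are smooth connected curves of degree $d$ and genus $g$ lying on no surface of $U$. Inside the neighborhood $W$ of Lemma~\ref{lem:far} such curves lie on no member of $\mathcal H_S$.
\end{proof}

\subsection{Families of pencils}\label{ss:pencils}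
Let $V$ be the fine moduli scheme of curves of genus $g\ge2$ with level-$\ell$ structure, $\ell\ge3$. It is smooth of pure dimension $3g-3$, it carries a universal curve, and each isomorphism class of curves occurs at finitely many points of $V$. Since curves of genus $g\ge2$ have finitely many automorphisms, each isomorphism class of pairs (curve, line bundle) also corresponds to finitely many pairs consisting of a point $v\in V$ and a line bundle on the curve over $v$. The relative Picard schemes $\operatorname{Pic}^k$ over $V$ are smooth of dimension $4g-3$. Poincar\'e bundles on them, and relative effective divisors of any large degree, exist after passing to \'etale neighborhoods. We do this tacitly. Such base changes are quasi-finite, so they preserve dimensions and the finiteness in (c).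

\begin{lemma}\label{lem:det}
Let $T$ be an irreducible variety with a family of smooth curves of genus $g$ and line bundles $B_t$ of degree $k$, where $g-k+1\ge0$. Every component of the locus $\{t:h^0(B_t)\ge2\}$ has codimension at most $2(g-k+1)$ in $T$.
\end{lemma}

\begin{proof}
Let $N$ be a relative effective divisor of large degree $\nu$. The space $H^0(B_t)$ is the kernel of $H^0(B_t(N))\to H^0(B_t(N)|_N)$, a map of bundles of ranks $k+\nu+1-g$ and $\nu$. The kernel has dimension at least $2$ where the rank is at most $k+\nu-1-g$, and this determinantal locus has codimension at most $2\cdot(\nu-(k+\nu-1-g))$.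
\end{proof}

If $h^0(B)=2$, then the map $\operatorname{Sym}^jH^0(B)\to H^0(jB)$ is injective, because a nonzero binary form is a product of nonzero linear forms. In particular
\begin{equation}\label{eq:sym}
h^0(B)=2\ \Longrightarrow\ h^0(jB)\ge j+1\quad(j\ge0).
\end{equation}
So on a family with $h^0(B)=2$ the condition $h^0(2B)=3$ is open.

Finally we need that certain pencils cannot vary on a fixed curve. The tangent space at $\phi:X\to\mathbb P^1$ to the scheme of maps is $H^0(\phi^*T_{\mathbb P^1})$, and $\phi^*T_{\mathbb P^1}=2B$ for $B=\phi^*\mathcal O(1)$. If this space has dimension $3=\dim PGL_2$, the only deformations of $\phi$ come from $PGL_2$.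

\begin{lemma}\label{lem:rigid}
A smooth connected curve $X$ carries only finitely many base-point-free line bundles $B$ of given degree $k\ge1$ with $h^0(B)=2$ and $h^0(2B)=3$.
\end{lemma}

\begin{proof}
Let $M$ be the scheme of maps $\phi:X\to\mathbb P^1$ of degree $k$; it is of finite type. The conditions $h^0(\phi^*\mathcal O(1))=2$, $h^0(\phi^*\mathcal O(2))=3$ define an open subscheme $M^\circ$. Indeed $h^0(\phi^*\mathcal O(1))\ge2$ always, if $h^0(\phi^*\mathcal O(1))=2$ then $h^0(\phi^*\mathcal O(2))\ge3$ by \eqref{eq:sym}, and both functions are upper semicontinuous. The tangent spaces of $M^\circ$ have dimension $3$. The group $PGL_2$ acts freely on $M^\circ$, since the maps are surjective. So its orbits are locally closed of dimension $3$. Hence $M^\circ$ is smooth of pure dimension $3$, every orbit contains a nonempty open subset of $M^\circ$, and by homogeneity every orbit is open. As $M^\circ$ is noetherian there are finitely many orbits, and these correspond to the bundles $B$ in question.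
\end{proof}

\section{One pencil: the classes $2H+bf$}\label{s:one}

We prove Theorem~\ref{thm:A}(i), following Section~\ref{s:example}. Let $5\le n\le8$, $b\ge2$, and let $C\in|2H+bf|$ be smooth and connected.

\subsection*{Numbers} The class $2H+bf$ is very ample, so such members exist. We have
\[
d=2n+2b>2n,\qquad C^2=4n+8b,\qquad g=n+1+3b .
\]
Since $H+bf$ is ample, $H^1(H-C)=H^1(-(H+bf))=0$ and $C$ is linearly normal. As $f$ defines a morphism to $\mathbb P^1$ with connected fibers, $h^0(S,jf)=j+1$ for $j\ge0$; so $h=h^0(S,bf)=b+1$. By \eqref{eq:star},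
\begin{equation}\label{eq:chi-i}
\chi(N_S(-C))=n+12-4n-4b+(n-2)(b+1)=10-2n+(n-6)b.
\end{equation}
This is $2b-6$ for $n=8$ and $b-4$ for $n=7$. (The computation is valid for all $n\ge4$ and $b\ge1$.)

\subsection*{The pencil} Let $B_0=f|_C$. It is base point free of degree $f\cdot C=2f\cdot H=4$. For $j=1,2$ the class $C-jf=2H+(b-j)f$ is ample; here $b\ge2$ is used. So $H^0(jf-C)=H^1(jf-C)=0$ and
\[
h^0(jB_0)=h^0(S,jf)=j+1\qquad(j=1,2).
\]
Since $K_C=(C-H)|_C=(H+bf)|_C$, we have $L=K_C-bB_0$ and $h^0(bB_0)=h=b+1$.

\subsection*{The family} Let $T$ be a component through $o=(C,B_0)$ of the locus $h^0(B)\ge2$ in $\operatorname{Pic}^4$ over $V$. By Lemma~\ref{lem:det},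
\[
\dim T\ge4g-3-2(g-3)=2g+3.
\]
Replace $T$ by an open neighborhood of $o$ on which $h^0(B)=2$, $B$ is base point free and $h^0(2B)=3$. At $t=(X,B)$ put $L_t=K_X-bB$. By \eqref{eq:sym}, $h^1(L_t)=h^0(bB)\ge b+1$, and near $o$ equality holds by semicontinuity. So $h^0(L_t)=h^0(L)=n+1$ near $o$, which is (b) of Proposition~\ref{prop:criterion}. A pair $(X,L_t)$ determines the point of $V$ up to finitely many choices, and then Lemma~\ref{lem:rigid} leaves finitely many $B$; this is (c). Finally,
\[
(2g+3)-(d+g+9-2n)=g-d-6+2n=n+b-5>0 .
\]
Proposition~\ref{prop:criterion} applies, and Theorem~\ref{thm:A}(i) is proved. For bidegree $(4,7)$ the two numbers are $39$ and $33$. \qed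

\section{Two pencils, one with base points}\label{s:two}

For $n\le6$ the classes $2H+bf$ with $b\ge2$ violate (1), since $h=b+1$ is too small compared with $d$. To enlarge $h$ we use two pencils: if $L=K-A-bB$ with $h^0(A)=h^0(B)=2$ and the products of sections are independent, then $h\ge2(b+1)$.

On a blow-up of $\mathbb P^1\times\mathbb P^1$ this happens for $C\sim2H+(1,b)$, with $A$ and $B$ cut out by the two rulings. But then $C-2H$ is nef and big, and $C$ is stably degenerate by Theorem~\ref{thm:B}. The count below with $m=0$ indeed gives equality with the threshold. The new idea is to give $A$ some base points, by adding lines $E_i$ with $C\cdot E_i=1$. Nearby bundles with two sections are not required to have base points, and this provides the excess.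

We prove Theorem~\ref{thm:A}(ii). The points are general, so the blow-up is a del Pezzo surface, and
\[
H=(2,2)-\sum e_j-\sum E_i,\qquad C\sim2H+(1,b)+\sum E_i=H+\bigl(H+\sum E_i\bigr)+(1,b).
\]

\subsection*{Numbers} The class $H+\sum E_i=(2,2)-\sum e_j$ is the pullback of the anticanonical class of the blow-up at the first $r$ points, a del Pezzo surface of degree $n+m$. So it is base point free, as is $(1,b)$. Hence $|C|$ is very ample and smooth connected members exist. Using $r=8-n-m$ we find
\begin{gather*}
d=2\cdot5+2(4+b)-2r-m=18+2b-2r-m=2n+2b+2+m>2n,\\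
C^2=10(4+b)-4r-m,\qquad g=1+\tfrac12(C^2-d)=12+4b-r .
\end{gather*}
The class $C-H=(H+\sum E_i)+(1,b)$ is nef, and it is big since $(1,b)^2=2b>0$. So $H^1(H-C)=0$ and $C$ is linearly normal. Hence $h=g-d+n=2b+2$, and by \eqref{eq:star}
\[
\chi(N_S(-C))=n+12-2(2n+2b+2+m)+(n-2)(2b+2)=(n-4)(2b-1)-2m .
\]
For $m=1$ and $n\in\{5,6,7\}$ this is at least $(2b-1)-2\ge1$. For $n=5$, $m=1$, $b=2$ we have $r=2$, $d=17$, $g=18$ and $\chi=1$.

\subsection*{The bundles} Put
\[
B_0=(0,1)|_C,\qquad A_0=\bigl((1,0)+\sum E_i\bigr)|_C .
\]
Here $B_0$ is base point free of degree $5$, and $A_0$ has degree $4+b+m$ because $C\cdot E_i=1$. Since $K_C=(C-H)|_C=((3,2+b)-\sum e_j)|_C$,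
\[
K_C-A_0-bB_0=\bigl((2,2)-\sum e_j-\sum E_i\bigr)|_C=L .
\]
We need three facts.

\emph{$h^0(jB_0)=j+1$ for $j=1,2$.} The class $C-(0,j)=H+(H+\sum E_i)+(1,b-j)$ is ample, as $b\ge2$. So $(0,j)-C$ has no $H^0$ or $H^1$, and $h^0(jB_0)=h^0(S,(0,j))=j+1$.

\emph{$h^0(A_0)=2$.} The class $C-(1,0)-\sum E_i=2H+(0,b)$ is ample, so $h^0(A_0)=h^0(S,(1,0)+\sum E_i)=h^0(S,(1,0))=2$. In particular $H^0(A_0)$ consists of the restrictions of sections of $(1,0)$, multiplied by the canonical section of $\sum E_i$; the points $E_i\cap C$ are base points of $A_0$.

\emph{The map $H^0(A_0)\otimes\operatorname{Sym}^bH^0(B_0)\to H^0(A_0+bB_0)$ is injective.} By the previous facts its source is identified with $H^0(S,(1,0))\otimes H^0(S,(0,b))=H^0(S,(1,b))$. The map is restriction to $C$ followed by multiplication by the section of $\sum E_i$, which is nonzero on $C$. The restriction is injective because $(1,b)-C=-(2H+\sum E_i)$ has no sections.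

\subsection*{The family} Consider triples $(X,B,A)$ in $\operatorname{Pic}^5\times_V\operatorname{Pic}^{4+b+m}$, a smooth scheme of dimension $5g-3$, and let $T$ be a component through $o=(C,B_0,A_0)$ of the locus where $h^0(B)\ge2$ and $h^0(A)\ge2$. Then $T$ lies in a component $T_1$ of the locus $h^0(B)\ge2$, and it is a component of the locus $h^0(A)\ge2$ in $T_1$. We apply Lemma~\ref{lem:det} first to $B$ and then, on $T_1$, to $A$. Its hypothesis holds, since $g-4>0$ and $g-3-b-m=9+3b-r-m=1+3b+n>0$. Hence
\[
\dim T\ge5g-3-2(g-4)-2(g-3-b-m)=g+11+2b+2m .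
\]

Shrink $T$ around $o$ so that $h^0(A)=h^0(B)=2$, $h^0(2B)=3$, $B$ is base point free, and
$H^0(A)\otimes\operatorname{Sym}^bH^0(B)\to H^0(A+bB)$ is injective. The last condition is open: compose with the inclusion of $H^0(A+bB)$ in $H^0((A+bB)(N))$, where $N$ is a relative effective divisor of large degree, to obtain a map of vector bundles. Put $L_t=K_X-A-bB$. Then $h^1(L_t)=h^0(A+bB)\ge2b+2=h$. Near $o$ equality holds by semicontinuity, and $h^0(L_t)=n+1$. A pair $(X,L_t)$ leaves finitely many choices for the point of $V$ and the bundle $L_t$ on the curve over it, then finitely many $B$ by Lemma~\ref{lem:rigid}, and then $A=K_X-L_t-bB$ is determined. Finally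
\[
d+g+9-2n=g+11+2b+m<g+11+2b+2m\le\dim T,
\]
which is where $m\ge1$ is used. Proposition~\ref{prop:criterion} applies. \qed

\section{The case $n=4$: square roots of $K(-Z)$}\label{s:four}

For $n=4$ neither construction satisfies (1): in Section~\ref{s:one} we would get $\chi=2-2b<0$ for $b\ge2$, and in Section~\ref{s:two} $\chi=-2m<0$. We need another source of unexpected sections. It is the skew symmetry that governs square roots of the canonical bundle: for such bundles, having $a$ sections costs about $\binom a2$ conditions. Our bundle $L$ is a square root of $K_C(-Z)$ with $\deg Z=2$, and the plan is to recover the skew symmetry by means of a quadratic form on $Z$. We prove Theorem~\ref{thm:A}(iii).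

\subsection{The curve}\label{ss:curve4}
Let $\pi:S\to S_5$ contract $E$ and let $H'=-K_{S_5}$. Then $H=\pi^*H'-E$, and
\[
C\sim3H+2E=H+2(H+E),\qquad H+E=\pi^*H' .
\]
As $\pi^*H'$ is base point free, $|C|$ is very ample and smooth connected members exist. We have $d=12+2=14>8$, $C^2=36+12-4=44$, $g=16$, and \eqref{eq:chi} gives $\chi(N_S(-C))=24+32-56=0$. Further $H^1(H-C)=H^1(-2\pi^*H')=0$, since $2\pi^*H'$ is nef and big. So $C$ is linearly normal, $h^0(L)=5$ and $h=g-d+n=6$.

Since $C\cdot E=3-2=1$, the curve $C$ meets $E$ in one point $p$, and $E|_C=p$. Put $Z_0=2p$. Then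
\[
K_C=(C-H)|_C=(2H+2E)|_C=2L+Z_0 .
\]
Put $M_0=L(Z_0)=K_C-L$. Then $M_0^2\cong K_C(Z_0)$ and $h^0(M_0)=h^1(L)=6$.

The curve $\pi(C)$ has multiplicity $C\cdot E=1$ at $\pi(E)$. So $C\cong\pi(C)\subset S_5\subset\mathbb P^5$, and $K_C=2\pi^*H'|_C$ is very ample. Hence $C$ is not hyperelliptic and $h^0(\mathcal O_C(2p))=1$, that is, $h^0(K_C-2L)=1$.

\begin{remark}
The bundle $(H+E)|_C=L(p)$ is a square root of $K_C$. It embeds $C$ in $\mathbb P^5$ as $\pi(C)$, and $C\subset\mathbb P^4$ is the projection of $\pi(C)$ from its own point $p$. So the curves in $|3H+2E|$ have $K_C=2L+2p$. The larger family constructed below allows the divisor $2p$ to become a sum $p+p'$ of two different points.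
\end{remark}

\subsection{The base}
Let $\mathcal P$ be the space of triples $(v,Z,L)$ with $v\in V$, $Z$ an effective divisor of degree $2$ on the curve $X_v$, and $L\in\operatorname{Pic}^{14}$ with $2L\cong K(-Z)$. The pairs $(v,Z)$ form the relative symmetric square, smooth of dimension $45+2$. Multiplication by $2$ from $\operatorname{Pic}^{14}$ to $\operatorname{Pic}^{28}$ is \'etale. So $\mathcal P$ is smooth of dimension $47$. We work \'etale-locally at $o=(C,Z_0,L)$. Put
\[
M=L(Z)\cong K-L,\qquad\deg M=16,
\]
and fix an isomorphism $M^2\cong\omega(Z)$ over the base. It exists locally, because two line bundles that are isomorphic on the fibers differ by a line bundle from the base.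

\subsection{Residues}
For an effective relative divisor $F$ let $\operatorname{Res}_F$ be the connecting map from sections of $\omega(F)/\omega$ to $R^1(\cdot)_*\omega=\mathcal O$. By its definition it vanishes on restrictions of global sections of $\omega(F)$ (the residue theorem), and it is additive for disjoint divisors. The bilinear forms below are of the type $(s,t)\mapsto\operatorname{Res}_F(st)$ on the sections of a line bundle $G|_F$ with $G^2|_F\cong\omega(F)|_F$. Such a form is nondegenerate on each fiber. Indeed, if $s\ne0$, the multiples of $s$ fill a nonzero submodule of $\omega(F)|_F$. At a point of multiplicity $e$ where this submodule is nonzero, it contains the class of $z^{e-1}\cdot dz/z^e=dz/z$, with nonzero residue.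

Let $\mathcal Q$ be the rank $2$ bundle with fibers $H^0(M|_Z)$ and the nondegenerate form $\operatorname{Res}_Z(st)$. At $o$, the image of $H^0(M_0)\to H^0(M_0|_{Z_0})$ has dimension $h^0(M_0)-h^0(L)=1$. It is isotropic by the residue theorem, since $st\in H^0(\omega(Z_0))$ for $s,t\in H^0(M_0)$. The isotropic lines in $\mathcal Q$ form an \'etale double cover of the base. So \'etale-locally there is an isotropic line subbundle
\[
\ell\subset\mathcal Q,\qquad\ell_o=\operatorname{Im}\bigl(H^0(M_0)\to H^0(M_0|_{Z_0})\bigr).
\]

\begin{remark}
If $Z=p+p'$ with $p\ne p'$, then $\operatorname{Res}_p$ and $\operatorname{Res}_{p'}$ are nondegenerate on the lines $M|_p$ and $M|_{p'}$. An isotropic line is thus the graph of an isomorphism $M|_p\cong M|_{p'}$, and the sections of $M$ with $s|_Z\in\ell$ are the sections of a line bundle on the nodal curve obtained by gluing $p$ to $p'$. This is why the condition $s|_Z\in\ell$ restores the skew symmetry available for square roots of $K$.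
\end{remark}

\subsection{Two Lagrangian subbundles}
We now express $\{s\in H^0(M):s|_Z\in\ell\}$ as the intersection of two Lagrangian subspaces. Choose \'etale-locally a relative divisor $N$ that is the sum of $\nu=18$ disjoint sections, disjoint from $Z$. (We need $\nu\ge17$ for the degrees below and $\nu$ even in Section~\ref{ss:codim}.)

Let $\mathcal V$ be the bundle with fibers $H^0(M(N)/M(-N))$. It has rank $2\nu=36$. Near $N$ we have $M^2\cong\omega$, so $(s,t)\mapsto\operatorname{Res}_{2N}(st)$ is a nondegenerate symmetric form on $\mathcal V$. Let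
\[
\Lambda_2=H^0(M/M(-N)),\qquad\Lambda_1=\{s\in H^0(M(N)):s|_Z\in\ell\}.
\]

\emph{$\Lambda_2$ is Lagrangian.} It has rank $\nu$, and for $s,t\in\Lambda_2$ the product $st$ has no poles along $N$.

\emph{$\Lambda_1$ is a subbundle of rank $\nu$.} The degrees $\deg M(N)=34$ and $\deg L(N)=32$ exceed $2g-2=30$. So $h^0(M(N))=34+1-16=19=\nu+1$. The map $H^0(M(N))\to H^0(M|_Z)$ is surjective, because its cokernel lies in $H^1(M(N-Z))=H^1(L(N))=0$. Therefore $\Lambda_1$, the preimage of $\ell$, is a bundle of rank $\nu$. It maps injectively to $\mathcal V$ on fibers, because $H^0(M(-N))=0$ as $\deg M(-N)=-2$.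

\emph{$\Lambda_1$ is isotropic, hence Lagrangian.} For $s,t\in\Lambda_1$ we have $st\in H^0(\omega(Z+2N))$, so the residue theorem gives
\[
\operatorname{Res}_{2N}(st)=-\operatorname{Res}_Z(st)=0,
\]
since $s|_Z,t|_Z\in\ell$ and $\ell$ is isotropic.

On each fiber
\[
\Lambda_1\cap\Lambda_2=\{s\in H^0(M):s|_Z\in\ell\}.
\]
At $o$ this is all of $H^0(M_0)$, by the choice of $\ell_o$, and it has dimension $6$.

\subsection{The codimension bound}\label{ss:codim}
We claim that every component through $o$ of the locus $\{\dim(\Lambda_1\cap\Lambda_2)\ge6\}$ has dimension at least $47-15=32$. The idea is to write $\Lambda_1$ as the graph of a skew map on $\Lambda_2$.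

For this we need a Lagrangian complement common to $\Lambda_1$ and $\Lambda_2$. At $o$ let $R=\Lambda_1\cap\Lambda_2$, and write $\Lambda_i=R\oplus\Lambda_i'$ with $\dim\Lambda_i'=12$. In $R^\perp/R$, where $R^\perp=\Lambda_1+\Lambda_2$, the Lagrangians $\Lambda_i/R$ are complementary. So the form identifies $\Lambda_2'$ with $(\Lambda_1')^\vee$, and $\Lambda_1'\oplus\Lambda_2'$ is nondegenerate. Its orthogonal complement has dimension $12$ and contains $R$ as a Lagrangian; let $R'$ be a Lagrangian complement of $R$ in it. As $12$ is even, there is a skew isomorphism $\sigma:\Lambda_1'\to(\Lambda_1')^\vee=\Lambda_2'$. Its graph is isotropic, because $(x+\sigma x,y+\sigma y)=(x,\sigma y)+(\sigma x,y)=0$, and it is complementary to both $\Lambda_1'$ and $\Lambda_2'$ in $\Lambda_1'\oplus\Lambda_2'$. So $R'\oplus\operatorname{graph}(\sigma)$ is a Lagrangian complementary to both $\Lambda_1$ and $\Lambda_2$. Bundles of Lagrangian Grassmannians of a nondegenerate symmetric form are smooth over the base. Hence this Lagrangian extends \'etale-locally to a Lagrangian subbundle $\Lambda_3\subset\mathcal V$,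 which remains complementary to both near $o$.

The form identifies $\Lambda_3$ with $\Lambda_2^\vee$. Since $\Lambda_1$ is complementary to $\Lambda_3$, it is the graph of a map $\varphi:\Lambda_2\to\Lambda_3\cong\Lambda_2^\vee$. Isotropy of $\Lambda_1$ says $(x,\varphi y)+(\varphi x,y)=0$, so $\varphi$ is skew, and $\Lambda_1\cap\Lambda_2=\ker\varphi$. At $o$ the $18\times18$ matrix $\varphi$ has rank $12$. In a suitable local basis
\[
\varphi=\begin{pmatrix}\alpha&\beta\\-\beta^{t}&\gamma\end{pmatrix},
\]
with $\alpha$ skew of size $12$ and invertible at $o$, hence near $o$. A congruence transforms $\varphi$ into the block diagonal matrix with blocks $\alpha$ and $\gamma+\beta^{t}\alpha^{-1}\beta$. So near $o$ the condition $\dim\ker\varphi\ge6$ means that the skew $6\times6$ matrix $\gamma+\beta^{t}\alpha^{-1}\beta$ vanishes. These are $\binom62=15$ equations on a smooth base of dimension $47$, which proves the claim.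

\subsection{Conclusion}
Let $T$ be a component through $o$ of this locus, shrunk around $o$, so $\dim T\ge32$. On $T$ we have $h^0(M)\ge\dim(\Lambda_1\cap\Lambda_2)\ge6$, and near $o$ equality holds by semicontinuity. As $M=K-L$, Riemann--Roch gives $h^0(L_t)=14+1-16+6=5=n+1$, where $L_t$ is the bundle $L$ at $t$. A pair $(X,L_t)$ leaves finitely many choices for the point of $V$ and the bundle $L_t$ on the curve over it, and then $Z\in|K-2L_t|$ is unique, since $h^0(K-2L_t)\le1$ near $o$ by Section~\ref{ss:curve4}. The \'etale base changes add finitely many choices. Since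
\[
\dim T\ge32>31=14+16+9-8=d+g+9-2n,
\]
Proposition~\ref{prop:criterion} shows that $C$ is not stably degenerate. This completes the proof of Theorem~\ref{thm:A}. \qed

\section{When $C-2H$ is nef and big}\label{s:B}

We prove Theorem~\ref{thm:B}. First we recall why the vanishing of $H^1(N_S(-C))$ suffices.

\begin{lemma}\label{lem:flag}
If $C\subset S$ is a smooth connected curve with $H^1(N_S(-C))=0$, then the projection $(C',S')\mapsto C'$ from the Hilbert-flag scheme to $\operatorname{Hilb}(\mathbb P^n)$ is smooth at $(C,S)$. Consequently $C$ is stably degenerate, with surfaces in any prescribed neighborhood of $[S]$.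
\end{lemma}

\begin{proof}
Let $A'\to A$ be a small extension of Artinian rings with kernel $J$, let $C_A\subset S_A$ be a flag over $A$ deforming $C\subset S$, and let $C_{A'}$ be a lift of $C_A$. Locally $S_A$ is defined by a regular sequence in $I_{C_A}$. By flatness $I_{C_{A'}}$ surjects onto $I_{C_A}$, so the sequence lifts into $I_{C_{A'}}$ and defines a flat lift $S_{A'}\supset C_{A'}$ of $S_A$. Local lifts of $S_A$ form a torsor under $\mathcal Hom(\mathcal I_S,\mathcal O_S)\otimes J$, and two lifts that both contain $C_{A'}$ differ by a homomorphism with values in functions on $S$ vanishing on $C$. So the local lifts containing $C_{A'}$ form a torsor under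
\[
\mathcal Hom(\mathcal I_S,\mathcal O_S(-C))\otimes J=N_S(-C)\otimes J,
\]
and the obstruction to a global lift lies in $H^1(N_S(-C))\otimes J=0$. This is the infinitesimal criterion for smoothness. Smooth morphisms are open, so a neighborhood of $(C,S)$ in the flag scheme, as small as we like, maps onto a neighborhood of $[C]$.
\end{proof}

Let $n\ge4$ and put $D=C-2H$. By Serre duality
\begin{equation}\label{eq:serre}
H^i(N_S(-C))\cong H^{2-i}(N_S^\vee(C-H))^\vee=H^{2-i}(N_S^\vee(H+D))^\vee .
\end{equation}
Call a class $D$ \emph{good} if $H^1(N_S^\vee(H+D))=0$. The dual form is convenient because goodness can be propagated by adding curves. So we shall treat a few small classes by hand and reach every nef and big class from them. The hypothesis $n\ge4$ enters through \eqref{eq:quadrics}.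

\subsection{Adding a curve}

\begin{lemma}\label{lem:add}
If $D_1$ is good and $\Gamma\subset S$ is a smooth connected curve with $D_1\cdot\Gamma>0$, then $D_1+\Gamma$ is good.
\end{lemma}

\begin{proof}
In the sequence
\[
0\to N_S^\vee(H+D_1)\to N_S^\vee(H+D_1+\Gamma)\to N_S^\vee(H+D_1+\Gamma)|_\Gamma\to0
\]
the last sheaf is, by \eqref{eq:quadrics}, a quotient of $\mathcal O_\Gamma(D_1+\Gamma-H)^{\oplus q}=\omega_\Gamma(D_1)^{\oplus q}$. Now $H^1(\omega_\Gamma(D_1))$ is dual to $H^0(\mathcal O_\Gamma(-D_1))=0$, and on a curve $H^1$ of a quotient is a quotient of $H^1$.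
\end{proof}

\subsection{Two classes by hand}

Let $\mathcal P^1(H)$ be the sheaf of principal parts of $\mathcal O_S(H)$; locally a section $u$ has the principal part $(u,du)$. On $\mathbb P^n$ the Euler sequence identifies $H^0(\mathcal O(1))\otimes\mathcal O$ with $\mathcal P^1(\mathcal O(1))$. Restricting to $S$, we see that
\[
N_S^\vee(H)=\ker\bigl(H^0(H)\otimes\mathcal O_S\to\mathcal P^1(H)\bigr).
\]
Twisting by $D$ and choosing a basis $u_j$ of $H^0(D)$, we identify $H^0(N_S^\vee(H+D))$ with the space of families $h_j\in H^0(H)$ such that locally $\sum u_jh_j=0$ and $\sum u_j\,dh_j=0$. Differentiating the first equation, we can rewrite this as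
\begin{equation}\label{eq:parts}
\sum u_jh_j=0,\qquad\sum h_j\,du_j=0 .
\end{equation}

\begin{lemma}\label{lem:base}
\begin{enumerate}
\item[(a)] Let $S=\operatorname{Bl}_r\mathbb P^2$ with $r=9-n\le5$, and let $\Lambda$ be the pullback of the line class. Then $\Lambda$ is good.
\item[(b)] On $S=\mathbb P^1\times\mathbb P^1$ the class $(1,1)$ is good.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $D$ be the class in question. In both cases $2H+D$ is very ample; let $C$ be a smooth connected member. By \eqref{eq:quadrics}, $h^0(N_S(-C))\le q\,h^0(2H-C)=q\,h^0(-D)=0$. So by \eqref{eq:serre}, $h^1(N_S(-C))=h^0(N_S^\vee(H+D))-\chi(N_S(-C))$, and we have to see that the right side vanishes.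

(a) In an affine chart of $\mathbb P^2$ the sections of $\Lambda$ are spanned by $x,y,1$, and \eqref{eq:parts} reads $h_1x+h_2y+h_3=0$, $h_1dx+h_2dy=0$. The second equation gives $h_1=h_2=0$, and then $h_3=0$. So $h^0(N_S^\vee(H+\Lambda))=0$. For $C\sim2H+\Lambda$ we have $d=2n+3$, $C^2=4n+13$ and $g=n+6$, so \eqref{eq:chi} gives $\chi(N_S(-C))=n^2-n+12+(n-2)(n+6)-n(2n+3)=0$.

(b) With the sections $1,x,y,xy$ of $(1,1)$, equation \eqref{eq:parts} reads
\[
h_0+h_1x+h_2y+h_3xy=0,\qquad(h_1+h_3y)\,dx+(h_2+h_3x)\,dy=0 .
\]
So $h_1=-yh_3$, $h_2=-xh_3$, $h_0=xyh_3$. All $h_j$ have degree at most $2$ in $x$ and in $y$. This means that $h_3$ has degree at most $1$ in each, so $h^0(N_S^\vee(H+D))=4$. For $C\sim(5,5)$ we have $g=16$, $d=20$ and $\chi(N_S(-C))=64-8+12+96-160=4$.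
\end{proof}

\subsection{Decomposing nef classes}

Let $S=\operatorname{Bl}_r\mathbb P^2$ with $r=9-n\le5$. For a blow-down structure $(\Lambda;E_1,\dots,E_r)$ put
\[
Q=2\Lambda-E_1-E_2,\qquad A_j=3\Lambda-E_1-\dots-E_j\quad(3\le j\le r).
\]
Each of the classes $\Lambda$, $\Lambda-E_1$, $Q=(\Lambda-E_1)+(\Lambda-E_2)$ and $A_j$ that exists for the given $r$ is base point free, hence nef; $A_j$ is the pullback of the anticanonical class of the blow-up at the first $j$ points. We have $\Lambda^2=1$, $(\Lambda-E_1)^2=0$, $Q^2=2$ and $A_j^2=9-j>0$. The general members are smooth by Bertini. They are connected, since $\Lambda,Q,A_j$ are nef and big and $\Lambda-E_1$ is the fiber class of a conic fibration.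

\begin{lemma}\label{lem:nef}
Let $D$ be a nef class on $S=\operatorname{Bl}_r\mathbb P^2$, $r=9-n\le5$. For a suitable blow-down structure, $D$ is a combination with nonnegative integer coefficients of those classes among $\Lambda$, $\Lambda-E_1$, $Q$ and the $A_j$ that exist. Moreover $D^2>0$ if and only if one of $\Lambda,Q,A_j$ occurs with positive coefficient.
\end{lemma}

\begin{proof}
Choose the blow-down structure so that the nonnegative integer $D\cdot\Lambda$ is minimal, and write $D=a\Lambda-\sum b_iE_i$ with $b_1\ge\dots\ge b_r\ge0$, $b_j=0$ for $j>r$. We claim $a\ge b_1+b_2+b_3$. For $r\ge3$ no three of the points are collinear, so the quadratic transformation centered at the first three points gives another blow-down structure, with line class $2\Lambda-E_1-E_2-E_3$. Minimality gives $2a-b_1-b_2-b_3\ge a$. For $r=2$ and $r=1$ use that $D$ is nonnegative on $\Lambda-E_1-E_2$ and on $\Lambda-E_1$, respectively. For $r=0$ we only need $a\ge0$. Now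
\begin{equation}\label{eq:decomp}
D=\sum_{j\ge3}(b_j-b_{j+1})A_j+(b_2-b_3)Q+(b_1-b_2)(\Lambda-E_1)+(a-b_1-b_2-b_3)\Lambda .
\end{equation}
Indeed, for $i\ge3$ the coefficient of $-E_i$ on the right is $\sum_{j\ge i}(b_j-b_{j+1})=b_i$. For $-E_2$ it is $b_3+(b_2-b_3)$, and for $-E_1$ it is $b_2+(b_1-b_2)$. For $\Lambda$ it is $3b_3+2(b_2-b_3)+(b_1-b_2)+a-b_1-b_2-b_3=a$. All coefficients are nonnegative, and those of classes that do not exist are zero.

All the classes are nef, so their mutual products are nonnegative. As $\Lambda,Q,A_j$ have positive self-intersection and $(\Lambda-E_1)^2=0$, the last statement follows.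
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}
We show that every nef and big $D$ is good. By \eqref{eq:serre} this gives $H^1(N_S(-C))=0$ for $D=C-2H$, and Lemma~\ref{lem:flag} gives stable degeneracy.

On $\mathbb P^1\times\mathbb P^1$ a nef and big class is $(a,b)$ with $a,b\ge1$. Start with $(1,1)$, which is good by Lemma~\ref{lem:base}, and add rulings one at a time by Lemma~\ref{lem:add}.

Let $S=\operatorname{Bl}_r\mathbb P^2$, $r\le5$. First, each of $\Lambda,Q,A_j$ is good. For $\Lambda$ this is Lemma~\ref{lem:base}. Further,
\[
Q=\Lambda+(\Lambda-E_1-E_2),\qquad A_j=\Lambda+(2\Lambda-E_1-\dots-E_j)\quad(j=3,4,5).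
\]
Since no three of the at most five points are collinear, $\Lambda-E_1-E_2$ contains the strict transform of a line. The class $2\Lambda-E_1-\dots-E_j$ contains the strict transform of a smooth conic: for $j=3,4$ a general conic through the first $j$ points, which avoids the others, and for $j=5$ the unique conic through all five. These are smooth rational curves with intersection number $1$ or $2$ with $\Lambda$. So Lemma~\ref{lem:add} applies with $D_1=\Lambda$.

Now let $D$ be nef and big. By Lemma~\ref{lem:nef} one of $\Lambda,Q,A_j$ occurs in \eqref{eq:decomp}. Start with it and add the remaining summands one at a time, represented by smooth connected curves $\Gamma$. At each stage $D_1$ is nef and big, while $\Gamma$ is nef and nonzero. So $D_1\cdot\Gamma>0$ by the Hodge index theorem: $D_1\cdot\Gamma=0$ and $\Gamma^2\ge0$ would force $\Gamma\equiv0$. By Lemma~\ref{lem:add}, $D_1+\Gamma$ is good. Hence $D$ is good.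

Finally let $n=9$ and let $C$ satisfy (3). Then $S=\mathbb P^2$, $H=\mathcal O(3)$, and $C$ is a plane curve of degree $a$ with $d=3a>18$. So $a\ge7$ and $C-2H=\mathcal O(a-6)$ is ample. Thus the conjecture holds for $n=9$. \qed

\section{Curves meeting every line at least twice}\label{s:C}

We prove Theorem~\ref{thm:C}. Let $n\ge4$, let $C$ satisfy (1), (2), (3), and put $D=C-2H$.

\subsection*{Every line meets $C$} Let $E$ be a line. As $d>1$, we have $C\ne E$ and $C\cdot E\ge0$. Suppose $C\cdot E=0$. Then $D\cdot E=-2$, and we have an exact sequence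
\[
0\to\mathcal O_S(D-E)\to\mathcal O_S(D)\to\mathcal O_{\mathbb P^1}(-2)\to0 .
\]
By Serre duality $h^2(D-E)=h^0(H+E-C)$. This is zero because $(H+E-C)\cdot H=n+1-d<0$. So $h^1(D)\ge h^1(\mathcal O_{\mathbb P^1}(-2))=1$. But $h^1(H-C)=h^1(C-2H)=h^1(D)$ by Serre duality, which contradicts linear normality.

\subsection*{The classification} Now assume $C\cdot E\ge2$ for every line $E$. We show that $D$ is nonzero, effective and nef.

If $h=0$, then (1) and \eqref{eq:star} give $2d\le n+12$. With $d\ge2n+1$ this yields $4n+2\le n+12$, so $n\le3$, a contradiction. Hence $h=h^0(S,D)>0$ and $D$ is effective. If $D$ were not nef, then $D\cdot\Gamma<0$ for some irreducible curve $\Gamma$, which is a component of every effective divisor in $|D|$ and has $\Gamma^2<0$. By Section~\ref{ss:facts}, $\Gamma$ is a line. But $D\cdot\Gamma=C\cdot\Gamma-2\ge0$, a contradiction. So $D$ is nef, and $D\ne0$ since $D\cdot H=d-2n>0$.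

If $D^2>0$, then $D$ is nef and big, and $C$ is stably degenerate by Theorem~\ref{thm:B}.

Let $D^2=0$. If $S$ is a blow-up of $\mathbb P^2$, then $D=b(\Lambda-E_1)$ with $b\ge1$ by Lemma~\ref{lem:nef}, and in particular $S\ne\mathbb P^2$. On $\mathbb P^1\times\mathbb P^1$, $D$ is a positive multiple of a ruling. So $n\le8$ and $C\sim2H+bf$ with $f$ a conic class and $b\ge1$, and by \eqref{eq:chi-i} $\chi(N_S(-C))=10-2n+(n-6)b$. For $n=4,5,6,7,8$ this equals $2-2b$, $-b$, $-2$, $b-4$, $2b-6$, respectively. Condition (1) leaves $n=4$, $b=1$; $n=7$, $b\ge4$; and $n=8$, $b\ge3$.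

For $n=7,8$ the curve is not stably degenerate, by Theorem~\ref{thm:A}(i). For $n=4$, $b=1$ we have $N_S=\mathcal O_S(2H)^{\oplus2}$, so $N_S(-C)=\mathcal O_S(-f)^{\oplus2}$. A smooth member $F$ of $|f|$ is connected, so $H^0(\mathcal O_S)\to H^0(\mathcal O_F)$ is an isomorphism. Together with $H^1(\mathcal O_S)=0$ this gives $H^1(\mathcal O_S(-f))=0$. By Lemma~\ref{lem:flag}, $C$ is stably degenerate. \qed

\begin{thebibliography}{1}

\bibitem{Source}
\emph{Deformations Of Space Curves Lying On A Del Pezzo Surface},
\texttt{https://github.com/hirokazunasu/hirokazunasu.github.io}.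

\end{thebibliography}

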